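# Order three suffices for a universal differential equation, and order two does not

## Four free constants, and the guess that order four is needed

Can a single algebraic differential equation have solutions that follow every continuous function on the real line, as closely as we please? At order four this can be done. The first guess is that four cannot be lowered, and there is a simple count behind this guess. We fix the terms, explain the count, and then test it.

**Definition (ADE).** An algebraic differential equation of order at most $n$ is an equation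
$$P(t,y,y',\ldots,y^{(n)})=0,$$
where $P$ is a nonzero polynomial in $n+2$ variables with real coefficients. The independent variable $t$ may occur. A solution on $(-\infty,\infty)$ is a function $y$, at least $n$ times differentiable there, with $P(t,y(t),\ldots,y^{(n)}(t))=0$ for all real $t$.

For example, $yy''-y'^2=0$ is an ADE of order 2, and each $y=Ae^{Bt}$ solves it. Two constants $A,B$ were eliminated at the price of two derivatives.

**Definition (universal).** An ADE is universal if for any continuous $\varphi$ on $(-\infty,\infty)$ and any positive continuous $\epsilon(t)$ on $(-\infty,\infty)$ there is a $C^\infty$ solution $y$ on $(-\infty,\infty)$ with $|y(t)-\varphi(t)|<\epsilon(t)$ for all $t$.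

The tolerance may vary: with $\epsilon(t)=e^{-t^2}$ the solution must hug $\varphi$ ever more tightly, and it must exist on the whole line.

The paper "A Universal Differential Equation" (https://typeset.io/pdf/a-universal-differential-equation-2mzv8rpkn2.pdf) contains the theorem that there is a nontrivial fourth-order universal ADE $P(y',y'',y''',y'''')=0$, with $P$ a polynomial in four variables with integer coefficients. One explicit example is
$$3y'^{4}y''y''''^{2}-4y'^{4}y'''^{2}y''''+6y'^{3}y''^{2}y'''y''''+24y'^{2}y''^{4}y''''-12y'^{3}y''y'''^{3}-29y'^{2}y''^{3}y'''^{2}+12y''^{7}=0.$$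
It adds: "One is free to speculate whether the order 4 in our Theorem is best-possible."

Here is the count. To follow $\varphi$, use a staircase: let $y'$ be a sequence of bumps with disjoint supports, so that $y$ is constant, then climbs a little, then is constant again. Take the standard bump
$$f(s)=e^{-1/(1-s^2)}\ (|s|<1),\qquad f(s)=0\ (|s|\ge1),$$
and let $u=y'$ be, locally, $B\,f(\alpha t+\beta)$. Then $y$ carries four constants: $A$ (where the stair starts), $B$ (height), $\alpha$ (width), $\beta$ (position). Eliminating four constants should cost four derivatives. For this $f$ it does not cost more. With $g=f'/f=-2s/(1-s^2)^2$, a rational function of $s=\alpha t+\beta$, and $v=\ln |u|$ we have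
$$v'=\alpha g(s),\quad v''=\alpha^2g'(s),\quad v'''=\alpha^3g''(s),$$
so $v''/v'^2=g'/g^2$ and $v'''/v'^3=g''/g^3$ are two rational functions of the single variable $s$. Two such functions always satisfy a nontrivial polynomial relation. Clearing denominators (powers of $v'$, then of $u$) gives an ADE for $u$ of order 3, so one for $y$ of order 4.

So the guess is: four constants, hence order four, and nothing lower.

## Orders zero and one, and two equations of order two

We test the guess from below. The lowest orders do fail.

*Order 0.* Let $P(t,y)=0$ with $P\ne0$. Pick $t_0$ with $P(t_0,\cdot)\not\equiv0$. Then $y(t_0)$ is one of finitely many roots. A constant $\varphi$ that is not one of these roots cannot be approximated at $t_0$.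

*Order 1.* Write $p$ for $y'$ and $P=\sum_{i\le m}c_i(t,y)p^i$ with $c_m\not\equiv0$. If $m=0$ we are at order 0. Let $m\ge1$, and choose a rectangle $R$ in the $(t,y)$-plane on which $c_m$ has no zero. Put $\delta=\min_R|c_m|>0$ and $B=\sum_i\max_R|c_i|$. If $(t,y)\in R$, $|p|\ge1$ and $P=0$, then $\delta|p|^m\le B|p|^{m-1}$, so $|p|\le B/\delta$. A solution whose graph stays in $R$ has $|y'|\le\max(1,B/\delta)$. It cannot follow a function $\varphi$ that climbs through half of the height of $R$ in a sufficiently short time.

*Order 2.* Now $y'$ is no longer bounded by algebra alone. Look at two equations on $[0,1]$, with $p=y'$.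

First, $y''=y\,y'^2$. Here $(pe^{-y^2/2})'=(y''-yy'^2)e^{-y^2/2}=0$, so $p=ce^{y^2/2}$. Suppose $|y|\le1$ on $[0,1]$. Then $|p|\ge|c|$ and $p$ has constant sign, so $|c|\le|y(1)-y(0)|\le2$ and $|p|\le2\sqrt e$. A large slope cannot fade, because the slope changes only by a bounded factor while $y$ stays in a strip. So the solution leaves the strip.

Second, $y''=y'^3$. Here $(p^2)'=2p^4\ge0$. If $p(\tau)\ne0$ with $\tau\le\frac23$, then $p\ne0$ on $[\tau,1]$ and $(p^{-2})'=-2$ there. So $0<p(1)^{-2}=p(\tau)^{-2}-2(1-\tau)$, which gives $p(\tau)^2<\frac1{2(1-\tau)}\le\frac32$. A larger slope would blow up before time $1$.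

In both examples the slope in the middle of the interval is bounded by a number that does not depend on the solution, so fast climbs cannot be followed. So far the guess survives. These two mechanisms will turn out to be all that can happen at order 2.

## Height tied to width: one shape parameter is enough

Now we test the count at order 3. Let a bump have support of length $L$ and area $H$. To climb by $\Delta$ within a time interval of length $\ell$, using $n$ equal bumps side by side, we need
$$nH=\Delta,\qquad nL\le\ell. \tag{1}$$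
Height and width need not be chosen independently for this. Tie them together: for $u=\alpha^{\gamma}f(\alpha t+\beta)$ and $h=\int f$,
$$L=\frac2\alpha,\qquad H=h\,\alpha^{\gamma-1},\qquad \frac LH=\frac2h\,\alpha^{-\gamma}.$$
If $0<\gamma<1$, then as $\alpha\to\infty$ both $H\to0$ and $L/H\to0$. Choosing $\alpha$ with $H=\Delta/n$ and letting $n\to\infty$, we get $nL=\Delta L/H\to0$, which is (1). If $\gamma=0$ the ratio $L/H$ is stuck, and if $\gamma=1$ the area $H$ is stuck.

So two constants for $u$, position and one shape parameter, are enough, and the count now suggests order 3 for $y$. The guess is wrong, and the truth is as follows.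

**Theorem A.** The third-order ADE
$$32\,\bigl(y'y'''-y''^{2}+2y'^{6}\bigr)^{5}+3125\,y'^{2}\bigl(y''^{2}+y'^{6}\bigr)^{4}=0 \tag{2}$$
is universal. Moreover, given continuous $\varphi$, positive continuous $\epsilon$ and any closed discrete set $Z\subset\mathbb R$, the $C^\infty$ solution $y$ with $|y-\varphi|<\epsilon$ on $\mathbb R$ can be chosen so that also $y=\varphi$ on $Z$.

**Theorem B.** Let $P(t,y,y',y'')=0$ be any ADE of order at most 2 and let $I$ be any nondegenerate compact interval. The set of twice differentiable solutions $y:I\to\mathbb R$ is nowhere dense in $C(I)$ with the sup norm. In particular no ADE of order $\le2$ is universal.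

Hence order 4 is not best possible: the least possible order of a universal ADE is exactly 3, and it is attained by an autonomous equation with integer coefficients in which $y$ itself does not occur.

Two terms need a word. A closed discrete set is one without accumulation points in $\mathbb R$: $\mathbb Z$ is one, and $\{1/n:n\ge1\}$ is not, since it accumulates at $0$. A subset of a metric space is nowhere dense if every open ball contains a smaller open ball that misses the subset: $\mathbb Z\subset\mathbb R$ is nowhere dense, $\mathbb Q\subset\mathbb R$ is not.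

## The scaled standard bump obeys no second-order equation

The sensible first attempt at order 3 is to eliminate $\alpha,\beta$ from $u=\alpha^\gamma f(\alpha t+\beta)$, with $f$ the standard bump. It stops right there: no nonzero polynomial $P(u,u',u'')$ vanishes on this family, for any $\gamma$. Here is the check.

First, $f$ satisfies no nontrivial polynomial equation over $\mathbb R(s)$ on $(-1,1)$. Otherwise, after dividing by a power of $f$ and clearing denominators, $a_kf^k+\dots+a_1f+a_0=0$ with polynomials $a_i$ and $a_0\not\equiv0$. Then $a_0=-f\cdot(\ldots)$ tends to $0$ faster than every power of $1-s$ as $s\to1^-$, which a nonzero polynomial does not do.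

Now suppose that $P=\sum c_{ijk}u^iu'^ju''^k$ vanishes on the family. With $f'=gf$ and $f''=(g'+g^2)f$,
$$\sum c_{ijk}\,\alpha^{\gamma(i+j+k)+(j+2k)}f^{\,i+j+k}g^j(g'+g^2)^k=0\quad\text{for all }\alpha>0 .$$
By the previous paragraph the coefficient of each power $f^{m}$, $m=i+j+k$, vanishes. Varying $\alpha$, so does the part with each value $l=j+2k$. Dividing that part by $g^l$ gives
$$\sum_k c_{m-l+k,\,l-2k,\,k}\Bigl(1+\frac{g'}{g^2}\Bigr)^k=0 .$$
But $g'/g^2=-\frac{(1+3s^2)(1-s^2)}{2s^2}$ is not constant, so all $c_{ijk}$ are zero.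

The obstruction is that $s$ and $f(s)$ are algebraically independent, and eliminating two constants leaves no room for both. We need bumps made for elimination.

## An energy law in the logarithm

Write $u=e^v$ where $u>0$. Then
$$v'=\frac{u'}u,\qquad v''=\frac{uu''-u'^2}{u^2} \tag{3}$$
are rational in $u,u',u''$, while $v=\ln u$ is not. So suppose that the bump obeys a first-order law in which $v$ occurs only in the combination $C-v$, with $C$ the shape parameter, and otherwise only through $u=e^v$. Differentiating the law once gives a second equation, and from the two we may eliminate $C-v$ as a whole.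

What should the law be? At the ends of the support $v\to-\infty$, and this must happen in finite time, so $|v'|$ must grow faster than $|v|$, for instance like $|v|^{5/2}$. And $u$ must vanish to infinite order there, which is fine if $|v'|$ is bounded by a power of $|v|$, since $e^v$ beats all powers of $|v|$.

*First try:* $v'^2=(C-v)^5$. Then $v''=-\frac52(C-v)^4$, and elimination gives $32v''^5+3125v'^8=0$. But this equation reads $v''=-\frac52|v'|^{8/5}$. Since $p\mapsto|p|^{8/5}$ is $C^1$, uniqueness for $p'=-\frac52|p|^{8/5}$ shows that $p=v'$ is either identically $0$ or never $0$. So $u$ is monotone where it is positive, and it never turns around: no bump.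

*Second try:* make it turn. Let $v'^2=(C-v)^5-1$, where $v'=0$ at $C-v=1$. Elimination gives $32v''^5+3125(v'^2+1)^4=0$. But $z=C-v$ obeys $z'^2=z^5-1$, in which $C$ does not occur. So $C$ only multiplies $u$ by $e^C$, and all bumps are equally long, with $L=2\int_1^\infty(z^5-1)^{-1/2}dz$. They do not fit into short intervals.

*What works:* replace $1$ by a term that is larger for taller bumps, and algebraic in $u$. Take
$$v'^2+e^{4v}=(C-v)^5,\qquad v''+2e^{4v}=-\tfrac52(C-v)^4, \tag{4}$$
the second being the derivative of the first divided by $2v'$. At the top, where $v'=0$, put $v=v_*$ and $D=C-v_*$. Then $e^{4v_*}=D^5$, that is, $v_*=\frac54\ln D$. We use $D\ge1$ as the shape parameter. Why the exponents are $5$ and $4$ is explained after the proof.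

## The bumps $u_D$ and the proof of Theorem A

Put
$$Q(u,u',u'')=32(uu''-u'^2+2u^6)^5+3125\,u^2(u'^2+u^6)^4,$$
so that (2) is $Q(y',y'',y''')=0$. The coefficient of $u^5u''^5$ is $32$, so $Q\neq0$. Also $Q(0,0,0)=0$, and $Q(-u,-u',-u'')=Q(u,u',u'')$, since every bracket is even. So we may use bumps of either sign, and stretches where $y'=0$.

We use two textbook facts. A maximal solution of an ODE with smooth right side that stays bounded, together with its derivative, up to a finite time can be continued beyond that time. And the following.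

**Lemma 1.** Let $g$ be $C^\infty$ on $(a,b)$ and let every derivative $g^{(j)}$, $j\ge0$, tend to $0$ at $a$ and at $b$. Then the extension of $g$ by $0$ is $C^\infty$ on $\mathbb R$, with all derivatives $0$ at $a$ and $b$.

*Proof.* Let $g_j$ be $g^{(j)}$ extended by $0$. It is continuous on $\mathbb R$, and off $\{a,b\}$ its derivative is $g_{j+1}$. For $t<b$ close to $b$ the mean value theorem gives $\frac{g_j(t)-g_j(b)}{t-b}=g_{j+1}(\xi)$ with $t<\xi<b$, which tends to $0=g_{j+1}(b)$ as $t\to b$. From the right the quotient is $0$. The point $a$ is similar. So $g_j'=g_{j+1}$ everywhere, for all $j$. $\square$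

**Step 1. Solving the energy law.** The purpose is to find a solution of (4) that runs from $-\infty$ up to $v_*$ and back in finite time. Fix $D\ge1$, $v_*=\frac54\ln D$, $C=D+v_*$, and
$$W(v)=(C-v)^5-e^{4v}.$$
Then $W(v_*)=D^5-D^5=0$. For $v\le v_*$ we have $C-v\ge D>0$ and $W'(v)=-5(C-v)^4-4e^{4v}<0$. So $W>0$ on $(-\infty,v_*)$, and $v_*$ is a simple zero. Near $v_*$ the function $W^{-1/2}$ is of size $(v_*-v)^{-1/2}$. As $v\to-\infty$ we have $W(v)\sim|v|^5$. Hence
$$T=\int_{-\infty}^{v_*}\frac{dv}{\sqrt{W(v)}}<\infty .$$

Solving $v'=\pm\sqrt{W(v)}$ directly is awkward at the top, where uniqueness fails. So let $v$ be the maximal solution of the second-order problem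
$$v''=\tfrac12W'(v)=-2e^{4v}-\tfrac52(C-v)^4,\qquad v(0)=v_*,\quad v'(0)=0 .$$
The right side is an analytic function of $v\in\mathbb R$. By uniqueness $v$ is even. The derivative of $v'^2-W(v)$ is $2v'v''-W'(v)v'=0$, and its value at $t=0$ is $0$, so $v'^2=W(v)$ throughout. This is the first law in (4).

The right side is negative for every real $v$, so $v''<0$. Hence $v'<0$ for $t>0$, so $v<v_*$ and $v'=-\sqrt{W(v)}$ there. Therefore the derivative of $\int_{v(t)}^{v_*}W^{-1/2}ds$ is $-v'/\sqrt{W(v)}=1$ for $t>0$, and since the integral tends to $0$ as $t\to0^+$,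
$$t=\int_{v(t)}^{v_*}\frac{ds}{\sqrt{W(s)}} . \tag{5}$$
Let $[0,\omega)$ be the maximal forward interval. If $\omega=\infty$, then $v\to-\infty$, because $v$ is concave and strictly decreasing for $t>0$. If $\omega<\infty$ and $v$ did not tend to $-\infty$, then the decreasing function $v$ would stay bounded, as would $v'=-\sqrt{W(v)}$, and the solution could be continued. So $v\to-\infty$ in both cases. Letting $t\to\omega$ in (5) gives $\omega=T$. So $v$ is defined exactly on $(-T,T)$, with $v\to-\infty$ at $\pm T$.

**Step 2. The bump is smooth.** The purpose is to check that $e^v$ joins smoothly with $0$. Let $u_D=e^v$ on $(-T,T)$ and $u_D=0$ elsewhere. Since $v''$ is a polynomial in $v$ and $e^v$, the ring $\mathbb R[v,v',e^v]$ is closed under $d/dt$. By induction $u_D^{(j)}=e^vR_j(v,v',e^v)$ with polynomials $R_j$. Here $e^v\le e^{v_*}$ and $|v'|=\sqrt{W(v)}\le(C-v)^{5/2}$, so $u_D^{(j)}$ is at most $e^v$ times a fixed power of $1+|v|$, times a constant. It tends to $0$ as $v\to-\infty$, that is, as $t\to\pm T$. By Lemma 1, $u_D\in C^\infty(\mathbb R)$, and all its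 derivatives vanish at $\pm T$.

**Step 3. The bump solves the equation.** We eliminate $C-v$. Outside $(-T,T)$ we have $Q(0,0,0)=0$. Inside, with $u=u_D=e^v$, formulas (3) give
$$uu''-u'^2+2u^6=u^2(v''+2u^4),\qquad u'^2+u^6=u^2(v'^2+u^4).$$
So, using (4),
$$Q(u,u',u'')=u^{10}\Bigl[32(v''+2u^4)^5+3125(v'^2+u^4)^4\Bigr]
=u^{10}\Bigl[32\bigl(-\tfrac52\bigr)^5(C-v)^{20}+3125(C-v)^{20}\Bigr]=0,$$
because $32\cdot(5/2)^5=3125$. All $u_D$, $D\ge1$, solve the same equation.

**Step 4. Lengths and areas.** The purpose is to show that $H\to0$ and $L/H\to0$ as $D\to\infty$. Let $L(D)=2T$ and $H(D)=\int u_D\,dt$. Change the variable from $t>0$ to $v$ by $dt=-dv/\sqrt{W(v)}$, then put $v=v_*-s$. Then $C-v=D+s$, $e^{4v}=D^5e^{-4s}$, $e^v=D^{5/4}e^{-s}$, and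
$$L(D)=2\int_0^\infty\frac{ds}{\sqrt{(D+s)^5-D^5e^{-4s}}},\qquad H(D)=2D^{5/4}\int_0^\infty\frac{e^{-s}\,ds}{\sqrt{(D+s)^5-D^5e^{-4s}}} .$$
The function $1-e^{-4s}$ is concave and increasing and vanishes at $0$. So it is at least $(1-e^{-4})\min(1,s)\ge\frac12\min(1,s)$. Together with $D^5\le(D+s)^5$ this gives
$$(D+s)^5\ \ge\ (D+s)^5-D^5e^{-4s}\ \ge\ (D+s)^5(1-e^{-4s})\ \ge\ \tfrac12(D+s)^5\min(1,s). \tag{6}$$
Let $D\ge1$. From the right end of (6),
$$L(D)\le2\sqrt2\Bigl(\int_0^1D^{-5/2}s^{-1/2}ds+\int_0^\infty(D+s)^{-5/2}ds\Bigr)=2\sqrt2\bigl(2D^{-5/2}+\tfrac23D^{-3/2}\bigr)\le8D^{-3/2},$$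
because $2\sqrt2\cdot\frac83<8$. In the same way,
$$H(D)\le2\sqrt2\,D^{-5/4}\int_0^\infty e^{-s}\max(1,s^{-1/2})\,ds\le2\sqrt2\,(2+e^{-1})D^{-5/4}\le9D^{-5/4}.$$
From the left end of (6), and $D+s\le2D$ for $s\le1$,
$$H(D)\ge2D^{5/4}(2D)^{-5/2}\int_0^1e^{-s}ds=2^{-3/2}(1-e^{-1})D^{-5/4}\ge\tfrac15D^{-5/4}.$$
Hence
$$\frac{L(D)}{H(D)}\le40\,D^{-1/4},\qquad \tfrac15D^{-5/4}\le H(D)\le9D^{-5/4}. \tag{7}$$
Finally, $H$ is continuous on $[1,\infty)$ by dominated convergence: by (6) the integrand, including the factor $D^{5/4}$, is at most $\sqrt2\,D^{-5/4}e^{-s}\max(1,s^{-1/2})\le\sqrt2\,e^{-s}\max(1,s^{-1/2})$, which is integrable, and it is continuous in $D$.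

**Lemma 2.** Let $\Delta>0$ and $\ell>0$. There are $n\in\mathbb N$ and $D\ge1$ with $nH(D)=\Delta$ and $nL(D)\le\ell$.

*Proof.* Let $n\ge\Delta/H(1)$, so $H(1)\ge\Delta/n$. Since $H$ is continuous and $H(D)\to0$, there is $D_n\ge1$ with $H(D_n)=\Delta/n$. From $\frac15D_n^{-5/4}\le\Delta/n$ we get $D_n\to\infty$ as $n\to\infty$. Hence $nL(D_n)=\Delta\,L(D_n)/H(D_n)\le40\,\Delta D_n^{-1/4}\to0$. Take $n$ large. $\square$

**Step 5. The staircase.** The purpose is to place the bumps so that $y$ meets $\varphi$ at a fine set of points and is monotone in between. Let $\varphi,\epsilon,Z$ be given. The set $Z\cup\mathbb Z$ is closed, discrete and unbounded in both directions. Subdivide each compact interval $K$ between consecutive points of it into finitely many pieces on each of which $\max\varphi-\min\varphi<\min_K\epsilon$; this is possible by uniform continuity. The result is a strictly increasing sequence $(t_k)_{k\in\mathbb Z}$ with $t_k\to\pm\infty$ as $k\to\pm\infty$, containing $Z$, such that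
$$\max_{[t_k,t_{k+1}]}\varphi-\min_{[t_k,t_{k+1}]}\varphi<\min_{[t_k,t_{k+1}]}\epsilon\qquad(k\in\mathbb Z). \tag{8}$$

Put $\Delta_k=|\varphi(t_{k+1})-\varphi(t_k)|$. If $\Delta_k=0$, let $w=0$ on $[t_k,t_{k+1}]$. If $\Delta_k>0$, apply Lemma 2 with $\Delta=\Delta_k$ and $\ell=t_{k+1}-t_k$. Since $nL(D)\le\ell$, we can place $n$ translates of $u_D$ inside $[t_k,t_{k+1}]$ whose supports have disjoint interiors. On this interval let $w$ be their sum times $\operatorname{sgn}(\varphi(t_{k+1})-\varphi(t_k))$. Set
$$y(t)=\varphi(t_0)+\int_{t_0}^tw .$$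

*It is a smooth solution.* The function $w$ is a locally finite sum of functions $\pm u_D(\cdot-b)$, so $y\in C^\infty(\mathbb R)$. If $t$ lies in the interior of no support, then $y',y'',y'''$ all vanish at $t$ by Step 2. Otherwise $t$ lies in the interior of exactly one support, and $(y',y'',y''')=\pm(u_D,u_D',u_D'')(t-b)$ for some $D,b$. In both cases $Q(y',y'',y''')=0$, by Step 3 and the symmetry of $Q$. So $y$ solves (2) on $\mathbb R$.

*It is close to $\varphi$.* By construction $\int_{t_k}^{t_{k+1}}w=\varphi(t_{k+1})-\varphi(t_k)$, so $y(t_k)=\varphi(t_k)$ for all $k$, and in particular $y=\varphi$ on $Z$. On $[t_k,t_{k+1}]$ the function $w$ does not change sign, so $y$ is monotone and $y(t)$ lies between $\varphi(t_k)$ and $\varphi(t_{k+1})$. Hence $y(t)$ and $\varphi(t)$ both lie in $[\min\varphi,\max\varphi]$ over this interval, and by (8) $|y(t)-\varphi(t)|<\epsilon(t)$. This proves Theorem A. $\blacksquare$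

## Where the exponents 5 and 4 come from

Replace (4) by $v'^2+e^{\kappa v}=(C-v)^m$ with integers $m\ge3$, $\kappa\ge1$. At the top $D=C-v_*$ and $e^{\kappa v_*}=D^m$. In the integrals of Step 4 the root becomes $\sqrt{(D+s)^m-D^me^{-\kappa s}}$ and the factor $D^{5/4}$ becomes $D^{m/\kappa}$. As in (6), the expression under the root lies between $(1-e^{-\kappa})\min(1,s)(D+s)^m$ and $(D+s)^m$. The same integrals then show that, for $D\ge1$ and up to factors that depend only on $m,\kappa$, the length $L$ is $D^{1-m/2}$ (from below, $L\ge2\int_0^\infty(D+s)^{-m/2}ds=\frac4{m-2}D^{1-m/2}$) and the area $H$ is $D^{m/\kappa-m/2}$. So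
$$H\to0\iff\kappa>2,\qquad L/H\to0\iff\kappa<m .$$
The eliminated equation is $(2v''+\kappa u^\kappa)^m=(-m)^m(v'^2+u^\kappa)^{m-1}$. By (3), it is unchanged under $u\mapsto-u$ when $\kappa$ is even, and that symmetry is what lets the staircase go down. The smallest even $\kappa>2$ is $4$, and then the smallest $m>\kappa$ is $5$.

## Slope bounds for second-order equations and the proof of Theorem B

At order 2 we must show that steep climbs inside a suitable rectangle are impossible. For order 1 it was enough to look at the leading coefficient in $p=y'$. For order 2 with $q=y''$, what is the leading term? Along a solution with $p\ne0$, the slope changes with $y$ at the rate $d\ln|p|/dy=q/p^2$. So $q\approx p^2$ is the threshold. If $|q|\le Mp^2$, then $\ln|p|$ is controlled by the change of $y$, as for $y''=yy'^2$. If $|q|$ is larger than $p^2$ by a power of $|p|$, then $p$ blows up in finite time, as for $y''=y'^3$. This suggests giving $p$ weight 1 and $q$ weight 2.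

Let $P(t,y,p,q)=\sum_{i,j}c_{ij}(t,y)\,p^iq^j\ne0$ be a real polynomial. It need not involve $q$ or $p$, so lower orders are included. Put
$$d=\deg_qP,\qquad N=\max\{i+2j:c_{ij}\ne0\},\qquad J=\max\{j:c_{N-2j,j}\ne0\},\qquad c_*=c_{N-2J,J}.$$
So $c_*(t,y)$ is a nonzero polynomial and $J\le d$.

*Example.* For $P=(q-yp^2)(q-p^3)=q^2-p^3q-yp^2q+yp^5$ the weights of the four terms are $4,5,4,5$. So $N=5$, $J=1$, $c_*=-1$ and $d=2$. Both mechanisms are present in one equation. Can a solution pass from one to the other while it is steep? Its second derivative exists but need not be continuous, so continuity does not settle this. The answer is no, by Darboux's theorem: *a derivative on an interval has the intermediate value property*, even where it is discontinuous, as for the derivative of $t^2\sin(1/t)$ (with value $0$ at $0$).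

**Proposition 3.** Let $R=[a,b]\times[\alpha,\beta]$ ($a<b$, $\alpha<\beta$) be a rectangle on which $c_*$ has no zero. There is $\Lambda=\Lambda(P,R)>0$ such that every twice differentiable solution $y:[a,b]\to[\alpha,\beta]$ of $P(t,y,y',y'')=0$ satisfies $|y'|\le\Lambda$ on the middle third $[a+\frac{b-a}3,\,b-\frac{b-a}3]$.

*Proof.* Put $h=\beta-\alpha$, $\delta=\min_R|c_*|>0$, $B=\sum_{i,j}\max_R|c_{ij}|>0$ and $M=\max(1,2B/\delta)$.

**Step 1. A gap in the possible values of $q$.** The purpose is to show that for large $|p|$ the equation allows $|q|\le Mp^2$ or $|q|$ far above $2Mp^2$, and nothing in between. Let $(t,y)\in R$, $|p|\ge1$, $P(t,y,p,q)=0$, put $r=q/p^2$, and suppose $|r|\ge M$. Then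
$$0=P=p^N\sum_{i+2j=N}c_{ij}r^j+\sum_{i+2j\le N-1}c_{ij}\,p^{i+2j}r^j .$$
In the first sum $j\le J$. If $J\ge1$, since $|r|\ge1$ and $|r|\ge2B/\delta$, its absolute value is at least $\delta|r|^J-B|r|^{J-1}\ge\frac\delta2|r|^J$. If $J=0$ it is at least $\delta\ge\frac\delta2|r|^J$. The second sum is at most $B|p|^{N-1}|r|^d$ in absolute value, since $|p|,|r|\ge1$. Hence $\frac\delta2|p|^N|r|^J\le B|p|^{N-1}|r|^d$, that is,
$$|r|^{d-J}\ge\frac\delta{2B}|p| .$$
If $d=J$, this says $|p|\le2B/\delta$. If $d>J$, it says $|r|\ge c|p|^\sigma$ with $\sigma=\frac1{d-J}$ and $c=(\delta/2B)^\sigma$.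

Choose $K\ge1$ with $K>2B/\delta$, $K>h/(b-a)$ and, if $d>J$, $cK^\sigma>2M$. Then for $(t,y)\in R$, $|p|\ge K$ and $P(t,y,p,q)=0$:
$$\text{either (i) } |q|\le Mp^2,\quad\text{or (ii) } d>J\text{ and }|q|\ge c|p|^{2+\sigma}>2Mp^2. \tag{9}$$
Indeed, if $|r|<M$ we are in (i). If $|r|\ge M$, then $d=J$ is excluded by $|p|>2B/\delta$, and $|q|=|r|p^2\ge c|p|^{2+\sigma}\ge cK^\sigma p^2>2Mp^2$.

**Step 2. A steep solution stays in one regime.** Choose $\Lambda\ge Ke^{Mh}$ and, if $d>J$, also with
$$\Lambda^{-1-\sigma}<(1+\sigma)\,c\,\tfrac{b-a}3 .$$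
Suppose that $y:[a,b]\to[\alpha,\beta]$ is a twice differentiable solution and that $|p(\tau)|>\Lambda$ for some $\tau$ in the middle third, where $p=y'$. The function $p$ is differentiable, hence continuous. Let $[\tau_1,\tau_2]\ni\tau$ be the maximal interval in $[a,b]$ containing $\tau$ on which $|p|\ge K$. It is nondegenerate, since $|p(\tau)|>K$. By maximality and continuity, if $\tau_2<b$ then $|p(\tau_2)|=K$, and if $\tau_1>a$ then $|p(\tau_1)|=K$. On $[\tau_1,\tau_2]$ the function $p$ has a constant sign $s=\pm1$, and $|p|=sp$.

The functions $y''\pm2Mp^2$ are derivatives on $[\tau_1,\tau_2]$: $y''=p'$, and the continuous function $p^2$ has an antiderivative. By (9) they have no zeros there, since $|y''|\ne2Mp^2$ in (i) (where $p\neq0$) and in (ii). By Darboux's theorem each has constant sign. So exactly one of $y''>2Mp^2$, $\ |y''|<2Mp^2$, $\ y''<-2Mp^2$ holds on all of $[\tau_1,\tau_2]$.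

**Step 3. The regime $|y''|<2Mp^2$: the solution leaves the strip.** By (9), $|y''|\le Mp^2$ on $[\tau_1,\tau_2]$. Hence
$$|(\ln|p|)'|=|y''/p|\le M|p|=(sMy)' .$$
So $\ln|p|+sMy$ is nondecreasing and $\ln|p|-sMy$ is nonincreasing. For every $t\in[\tau_1,\tau_2]$ this gives
$$\bigl|\ln|p(t)|-\ln|p(\tau)|\bigr|\le M|y(t)-y(\tau)|\le Mh .$$
Thus $|p(t)|\ge|p(\tau)|e^{-Mh}>\Lambda e^{-Mh}\ge K$ on $[\tau_1,\tau_2]$, so $|p|=K$ at neither endpoint, and $[\tau_1,\tau_2]=[a,b]$. By the mean value theorem $|y(b)-y(a)|\ge K(b-a)>h$, which contradicts $y([a,b])\subset[\alpha,\beta]$.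

**Step 4. The regimes $|y''|>2Mp^2$: the slope blows up.** By (9), $d>J$ and $|y''|\ge c|p|^{2+\sigma}$ on $[\tau_1,\tau_2]$, and $|p|'=sy''$ has constant sign.

Suppose $sy''>0$. Then $|p|$ is increasing, so $|p|\ge|p(\tau)|>K$ on $[\tau,\tau_2]$, and hence $\tau_2=b$. On $[\tau,b]$,
$$\bigl(|p|^{-1-\sigma}\bigr)'=-(1+\sigma)|p|^{-2-\sigma}|p|'\le-(1+\sigma)c .$$
By the mean value theorem, and since $b-\tau\ge\frac{b-a}3$,
$$0<|p(b)|^{-1-\sigma}\le|p(\tau)|^{-1-\sigma}-(1+\sigma)c\,(b-\tau)<\Lambda^{-1-\sigma}-(1+\sigma)c\,\tfrac{b-a}3<0,$$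
a contradiction.

Suppose $sy''<0$. Then $|p|$ is decreasing, so $|p|\ge|p(\tau)|>K$ on $[\tau_1,\tau]$, and hence $\tau_1=a$. On $[a,\tau]$ we have $|p|'=-|y''|\le-c|p|^{2+\sigma}$, so $(|p|^{-1-\sigma})'\ge(1+\sigma)c$. With $\tau-a\ge\frac{b-a}3$ this gives
$$0<|p(a)|^{-1-\sigma}\le|p(\tau)|^{-1-\sigma}-(1+\sigma)c\,(\tau-a)<\Lambda^{-1-\sigma}-(1+\sigma)c\,\tfrac{b-a}3<0,$$
again a contradiction. So no such $\tau$ exists. $\square$

**Step 5. From the slope bound to Theorem B.** The purpose is to find, near any continuous function, a function with a climb that is too steep for every solution. Let $I$ be a nondegenerate compact interval, $\psi\in C(I)$ and $\rho>0$. We look for a nonempty open ball inside the $\rho$-ball about $\psi$ that contains no twice differentiable solution.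

*The rectangle.* Since $c_*\ne0$ as a polynomial, $c_*(t,\cdot)\equiv0$ for at most finitely many $t$. So there is an interior point $t_0$ of $I$ with $c_*(t_0,\cdot)\not\equiv0$, and then a $y_0$ with $|y_0-\psi(t_0)|<\rho/4$ and $c_*(t_0,y_0)\ne0$. Choose $[a,b]\subset I$ with $a<t_0<b$, and $0<h<\rho/4$, so small that $c_*\ne0$ on $R=[a,b]\times[y_0-\frac h2,y_0+\frac h2]$ and $|\psi-\psi(t_0)|<\rho/4$ on $[a,b]$. Let $\Lambda>0$ be as in Proposition 3 for this $R$.

*The steep function.* Choose a continuous $\varphi$ on $[a,b]$ with values in $[y_0-\frac h4,y_0+\frac h4]$ that rises from $y_0-\frac h4$ to $y_0+\frac h4$ over some subinterval $[\tau',\tau'']$ of the middle third of $[a,b]$ with $\tau''-\tau'<\frac h{4\Lambda}$. On $[a,b]$ the function $g=\varphi-\psi$ satisfies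
$$|g|\le|\varphi-y_0|+|y_0-\psi(t_0)|+|\psi(t_0)-\psi|<\tfrac h4+\tfrac\rho4+\tfrac\rho4<\rho .$$
Extend $g$ to $I$ by the constants $g(a)$ on the left and $g(b)$ on the right, and set $\varphi=\psi+g$ on $I$. Then $\|\varphi-\psi\|<\rho$.

*No solution is near it.* Let $0<\varepsilon\le h/8$ be such that the $\varepsilon$-ball about $\varphi$ lies in the $\rho$-ball about $\psi$. Suppose that a twice differentiable solution $y$ on $I$ has $\|y-\varphi\|<\varepsilon$. On $[a,b]$ we have $|y-y_0|<\frac h4+\frac h8<\frac h2$, so Proposition 3 applies and $|y'|\le\Lambda$ on $[\tau',\tau'']$. But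
$$y(\tau'')-y(\tau')>\tfrac h2-2\varepsilon\ge\tfrac h4>\Lambda(\tau''-\tau'),$$
which contradicts the mean value theorem. So the set of twice differentiable solutions is nowhere dense in $C(I)$.

*No universality.* If an ADE of order $\le2$ were universal, the restrictions of its $C^\infty$ solutions to $I$ would be dense in $C(I)$: extend a given function from $I$ continuously to $\mathbb R$ and take $\epsilon$ constant. These restrictions are twice differentiable solutions on $I$, and a nowhere dense set is not dense. This proves Theorem B. $\blacksquare$
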